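# Splitting points of the Cantor group: compact spaces of uncountable weight with countable dense homogeneous powers

## 1. Which split Cantor groups have countable dense homogeneous powers

All spaces are Hausdorff. A space $X$ is *countable dense homogeneous* (CDH) if it is separable and for any two countable dense sets $A,B\subseteq X$ there is a homeomorphism $f\colon X\to X$ with $f(A)=B$. The weight $w(X)$ is the least infinite cardinal $\kappa$ such that $X$ has a base of cardinality at most $\kappa$.

**Theorem A.** Let $Y=2^\omega$ be the Cantor group with coordinatewise addition mod 2, and let $H\subseteq Y$ be the countable dense subgroup of finitely supported sequences. Let $S\subseteq Y$ be $H$-invariant, meaning $S+H=S$, and suppose that $S$ is a $\lambda'$-set: for every countable $L\subseteq Y$ there is a $G_\delta$ set $G\subseteq Y$ with $L\subseteq G$ and $G\cap S\subseteq L$. Then the space $X_S$ obtained from $Y$ by splitting the points of $S$ (recipe in Section 3) is compact, $X_S^\kappa$ is CDH for every $1\le\kappa\le\omega$, and $w(X_S)=|S|$ if $S$ is uncountable.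

**Theorem B.** Let $S\subseteq Y$ be $H$-invariant and $1\le\kappa\le\omega$. Then $X_S^\kappa$ is CDH if and only if $S$ is a $\lambda'$-set.

**Corollary C.**

- (a) Under the Continuum Hypothesis (CH) there is a compact $X$ (zero-dimensional and first countable) of weight $\omega_1$ with $X\times X$ CDH.
- (b) In ZFC there is a compact $X$ of weight $\omega_1$ such that all powers $X^\kappa$, $1\le\kappa\le\omega$, are CDH.
- (c) The same holds with weight $\mu$ for every uncountable $\mu<\mathfrak b$, and for every uncountable $\mu$ that is the cardinality of a $\lambda'$-set.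

These results answer a problem from the text of A. V. Arhangel'skii and J. van Mill (https://staff.fnwi.uva.nl/j.vanmill/papers/papers2014/ArhangMillRecentProgressIII.pdf):

> Let $X$ be a compact space such that $X\times X$ is CDH. Does it follow under CH that $X$ has countable weight?

By Corollary C(a) the answer is no.

## 2. What CDH asks for, and what countable weight would mean

CDH says that all countable dense subsets of $X$ look alike from inside $X$. The real line is CDH: a countable dense subset of $\mathbb R$ is a countable dense linear order without endpoints, so by Cantor's theorem any two of them are order isomorphic, and an order isomorphism between them extends to an increasing homeomorphism of $\mathbb R$. The interval $[0,1]$ is not CDH. Every homeomorphism of it permutes the two endpoints, so no homeomorphism carries a countable dense set containing $0$ onto one containing neither endpoint.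

A compact space of countable weight is metrizable. So the question asks whether a compact space whose square is CDH must be metrizable, assuming CH. The exponent matters. As background the source of these notes recalls that under CH there is a compact CDH space of uncountable weight, and that it is both hereditarily separable and hereditarily Lindelöf. The question is whether such a space can have a CDH square. We shall see in Section 4 that the squares built here contain uncountable discrete subspaces, so they are neither hereditarily separable nor hereditarily Lindelöf.

Some terms we need. A *$\pi$-base* of $Z$ is a family of nonempty open sets such that every nonempty open set of $Z$ contains a member of it. A space with a countable $\pi$-base is separable: choose one point in each member. A set is *meager* if it is covered by countably many closed nowhere dense sets, and *comeager* if its complement is meager. By the Baire category theorem, a countable intersection of dense open sets in a compact space is dense. Finally, $\mathfrak b$ is the least size of a family $F\subseteq\omega^\omega$ that is not eventually dominated by a single $g\in\omega^\omega$.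 Clearly $\mathfrak b\le\mathfrak c$.

**Three remarks on $\lambda'$-sets.**

First, in the definition it is enough to find a $G_\delta$ set $G\supseteq L$ with $G\cap S$ countable. Indeed, removing the countable set $(G\cap S)\setminus L$ from $G$ leaves a $G_\delta$ set, which still contains $L$.

Second, every countable $S$ is a $\lambda'$-set: take $G=Y\setminus(S\setminus L)$.

Third, every $\lambda'$-set is meager. Take $L$ countable and dense in $Y$. The set $G\supseteq L$ is a dense $G_\delta$, so it is comeager, and $S\subseteq(Y\setminus G)\cup L$ is meager. In particular $Y$ itself is not a $\lambda'$-set.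

## 3. Cutting the Cantor group at each point of $S$

We want to replace each $s\in S$ by two points, so that the rest of the space falls into two open halves, one attached to each copy. The cuts should be invariant under translation by $H$, because translations will be our supply of homeomorphisms.

For $y\in Y$ let $C_n(y)=\{y':y'|n=y|n\}$, the *ball of level $n$* around $y$. For $x\neq y$ let
$$\Delta(x,y)=\min\{k:x(k)\ne y(k)\},\qquad \chi(x,y)=x(\Delta+1)+y(\Delta+1)\in\{0,1\},\quad \Delta=\Delta(x,y). \tag{1}$$

For example, let $x=0000\dots$. For $y=0100\dots$ we have $\Delta=1$ and $\chi(x,y)=0$. For $y=0110\dots$ we have $\Delta=1$ and $\chi(x,y)=1$. Why look at the coordinate after the first difference? The sum $x(\Delta)+y(\Delta)$ at the first difference is always $1$, so it carries no information. The next coordinate is the first one where the translation invariant sum can take both values.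

The function $\chi$ is symmetric, and $\chi(x+c,y+c)=\chi(x,y)$ for every $c\in Y$. It is also locally constant off the diagonal: if $n>\Delta(x,y)+1$, then $\chi(x',y')=\chi(x,y)$ for all $x'\in C_n(x)$ and $y'\in C_n(y)$, because the coordinates up to $\Delta+1$ have not changed.

**Lemma 1.** If $m\ge1$ and $t\notin C_{m-1}(y)$, then $t\notin C_m(y)$ and $\chi(t,\cdot)$ is constant on $C_m(y)$.

*Proof.* Since $t\notin C_{m-1}(y)$, we have $\Delta(t,y)\le m-2$. For $y'\in C_m(y)$ it follows that $\Delta(t,y')=\Delta(t,y)$. The coordinate of $y'$ used in $\chi(t,y')$ is $\Delta(t,y)+1\le m-1$, and it is the same for all $y'\in C_m(y)$. $\square$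

For $s\in Y$ and $i\in\{0,1\}$ put $A^i_s=\{y\ne s:\chi(s,y)=i\}$. These are two disjoint open sets with union $Y\setminus\{s\}$. Each set $\{y\in A_s^i:\Delta(s,y)=m\}$ is a ball of level $m+2$, since $y$ is prescribed on coordinates $0,\dots,m+1$. So both sides accumulate at $s$ at every scale.

**Definition (the space $X_S$).** Let $S\subseteq Y$ be $H$-invariant. Put $X=X_S=(Y\setminus S)\cup(S\times\{0,1\})$, with the obvious map $p\colon X\to Y$. The topology has the subbase $\mathcal S$ consisting of all $p^{-1}(C)$, $C$ a ball, and all
$$X^i_s=p^{-1}(A^i_s)\cup\{(s,i)\},\qquad s\in S,\ i\in\{0,1\}.$$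

Since $X\setminus X^0_s=X^1_s$, and the complement of a ball is a finite union of balls, all members of $\mathcal S$ are clopen. Each $X^i_s$ contains exactly one of the two points over $s$. Over any other $s'\in S$ it contains both points or neither.

If $S=\emptyset$ then $X=Y$. If $S=H$ then $\mathcal S$ is countable. By Section 4, $X_H$ is then a compact, zero-dimensional space of countable weight without isolated points, so it is homeomorphic to the Cantor set by Brouwer's theorem. So uncountable weight requires an uncountable $S$.

## 4. Compactness, local bases, weight and translations of $X_S$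

Throughout, $X=X_S$ with $S$ an arbitrary $H$-invariant set.

**Lemma 2.** $X$ is compact, Hausdorff and zero-dimensional, and $p$ is continuous.

*Proof.* We embed $X$ as a closed subset of a product. For $x\in X$ and $s\in S$ let $i_s(x)$ be the $i$ with $x\in X^i_s$. The map $x\mapsto(p(x),(i_s(x))_{s\in S})\in Y\times2^S$ is injective, and it induces the topology of $X$. Its image is closed. Let $(y,(j_s))$ be in the closure and let $s\ne y$. Then $\chi(s,\cdot)$ is defined and constant on some neighborhood $U$ of $y$. Every image point whose first coordinate is in $U$ has $s$-th coordinate $\chi(s,y)$, so $j_s=\chi(s,y)$. Hence $(y,(j_s))$ is the image of $y$ if $y\notin S$, and of $(y,j_y)$ if $y\in S$. $\square$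

**Lemma 3.** For $N\ge1$ put
$$O_N(y)=p^{-1}(C_N(y))\ (y\in Y\setminus S),\qquad O_N((s,i))=p^{-1}(C_{N-1}(s))\cap X^i_s\ (s\in S).$$
For each $x\in X$ the sets $O_N(x)$ form a decreasing clopen local base at $x$. For each $x$ there are balls $B_m(x)$ of level $m$ $(m\ge2)$ such that for all $N\ge1$
$$O_N(x)\setminus\{x\}=\bigsqcup_{m\ge N+1}p^{-1}(B_m(x)). \tag{2}$$

*Proof.* Let $s\in S$ and $y\ne s$, and let $N\ge\Delta(s,y)+2$. Every $y'\in C_N(y)$ satisfies $\Delta(s,y')=\Delta(s,y)$ and agrees with $y$ at coordinate $\Delta(s,y)+1\le N-1$, so $p^{-1}(C_N(y))$ lies inside $X_s^{\chi(s,y)}$. Now take a subbasic neighborhood of $x$. If it is a $p^{-1}(\text{ball})$, or an $X^i_s$ with $s\ne p(x)$, it contains $p^{-1}(C_N(p(x)))$ for large $N$. The only other possibility is $x=(s,i)$ and the set $X^i_s$. So the $O_N(x)$ form a local base.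

For $x=y\notin S$ let $B_m(x)=\{y':\Delta(y,y')=m-1\}$, a ball of level $m$. The union over $m\ge N+1$ consists of all $y'\neq y$ with $\Delta(y,y')\ge N$, which is $C_N(y)\setminus\{y\}$.

For $x=(s,i)$ let $B_m(x)=\{y':\Delta(s,y')=m-2,\ y'(m-1)=s(m-1)+i\}$, also a ball of level $m$. The second condition says $\chi(s,y')=i$. The union over $m\ge N+1$ is $C_{N-1}(s)\cap A^i_s$, and $O_N((s,i))\setminus\{(s,i)\}=p^{-1}(C_{N-1}(s)\cap A^i_s)$. $\square$

The shift from $N$ to $N-1$ in $O_N((s,i))$ serves to make (2) look the same at every point: a deleted neighborhood of an unsplit point and one of a half point are each built from exactly one piece per level.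

Three consequences. Every nonempty open subset of $X$ contains some $p^{-1}(\text{ball})$. So $X$ has no isolated points, and the sets $p^{-1}(\text{ball})$ form a countable $\pi$-base. Hence for $\kappa\le\omega$ the power $X^\kappa$ has a countable $\pi$-base, consisting of products of finitely many sets $p^{-1}(\text{ball})$ with copies of $X$, and $X^\kappa$ is separable. Finally, $X$ is first countable.

**Lemma 4.** $w(X)\le|S|+\omega$, and $w(X)=|S|$ if $S$ is uncountable.

*Proof.* The first claim holds because $|\mathcal S|\le|S|+\omega$. A clopen subset of a compact space is a finite union of members of any given base, so there are at most $w(X)$ clopen sets. The clopen sets $X^0_s$, $s\in S$, are pairwise distinct: $X^0_s$ contains exactly one of the two points over $s$, and $X^0_{s'}$ with $s'\ne s$ contains both or neither. So $w(X)\ge|S|$ for uncountable $S$. $\square$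

**Remark (the square has a large discrete subspace).** The points $q_s=((s,0),(s,1))$, $s\in S$, form a discrete subspace of $X\times X$. The open set $X^0_s\times X^1_s$ contains $q_s$. If it contained $q_t$ with $t\ne s$, then $\chi(s,t)=0$ and $\chi(s,t)=1$ would both hold.

**Translations.** For $c\in H$ let $\tau_c\colon X\to X$ send $y\mapsto y+c$ and $(s,i)\mapsto(s+c,i)$. This is well defined since $S+H=S$. It satisfies $\tau_c(p^{-1}(C))=p^{-1}(C+c)$, and $\tau_c(X^i_s)=X^i_{s+c}$ by the invariance of $\chi$. So it permutes $\mathcal S$ and is a homeomorphism. Any two balls of the same level are translates of each other by an element of $H$.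

## 5. The Cantor set by hand, and a sequence that fails to converge in $X_S$

**The case $S=\emptyset$, $\kappa=1$.** Let $E,D\subseteq Y$ be countable and dense. We build homeomorphisms $h_n$ of $Y$ and finite sets $E_n\subseteq E$, $D_n\subseteq D$ with $h_n(E_n)=D_n$, starting from $h_0=\mathrm{id}$ and $E_0=D_0=\emptyset$. At an even step take the first $e\in E\setminus E_n$ and put $\zeta=h_n(e)$. Choose a ball $R_n\ni\zeta$ of level at least $n$ that misses $D_n$ and such that $h_n^{-1}(R_n)$ also lies in a ball of level $n$. Choose $d\in D\cap R_n$. Let $g_n$ be translation by $\zeta+d$ on $R_n$, which maps $R_n$ to itself since $\zeta,d\in R_n$, and the identity elsewhere. Put $h_{n+1}=g_nh_n$, so $h_{n+1}(e)=d$. At odd steps start from the first $d\in D\setminus D_n$, put $\zeta=d$, pick $e\in E\cap h_n^{-1}(R_n)$, and translate by $h_n(e)+d$ on $R_n$.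

Why is there a limit? Let $W$ be clopen, hence a union of balls of some level $m$. For $n\ge m$ the set $R_n$ lies in one ball of level $m$, so $g_n(W)=W$ and $h_{n+1}^{-1}(W)=h_n^{-1}(W)$. Also $h_n^{-1}(R_n)$ lies inside $W$ or misses it, so $R_n$ lies inside $h_n(W)$ or misses it, and $h_{n+1}(W)=h_n(W)$. So the images and preimages of every clopen set stabilize. Lemma 6 below turns this into a limit homeomorphism $h$ with $h(E)=D$.

**Carrying this over to $X_S$.** Two things break. The milder one is that $\zeta+d$ need not be in $H$, and one of the two points may be split and the other not, so no translation takes one to the other. Formula (2) will take care of this (Lemma 5). The serious one is convergence. Making the sets $p(R_n)$ small in $Y$ takes care of the clopen sets $p^{-1}(\text{ball})$, but not of the $X^i_s$.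

**Example (shrinking supports, no limit).** Let $s=0=000\dots$ be in $S$. For $m\ge2$ the balls $B_m((0,0))$ and $B_m((0,1))$ consist of the $y$ with $\Delta(0,y)=m-2$ and $y(m-1)=0$, respectively $y(m-1)=1$. They are exchanged by the unit vector $c\in H$ supported at $m-1$. For even $m$ let $g_m$ be $\tau_c$ on $R_m=p^{-1}\{y:\Delta(0,y)=m-2\}$ and the identity elsewhere. This is a homeomorphism. The sets $p(R_m)$ are disjoint and shrink to $0$ in $Y$, and the corresponding homeomorphisms of $Y$ compose to a homeomorphism of $Y$. But let $h$ be any map of $X$ that agrees off the fiber $p^{-1}(0)$ with the composition of all $g_m$, $m$ even. Then $h$ is not continuous at $(0,0)$: close to $(0,0)$ there are points of $p^{-1}(B_m((0,0)))$ with $m$ even, sent into $X^1_0$, and with $m$ odd, fixed and hence sent into $X^0_0$. These two sets are disjoint and clopen with union $X$.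

So the cut at $s$ is destroyed if infinitely many of the sets $R_n$ straddle $s$. A given countable set of cuts can be protected by bookkeeping: at step $n$, make $R_n$ respect the first $n$ of them. But there are uncountably many cuts. What is needed is a reason why each of the remaining $s\in S$ is met by only finitely many of the moves. This is what the $\lambda'$-property gives. The points that the construction has to move will lie over a countable set $L\subseteq Y$ known in advance. Write the $G_\delta$ set $G\supseteq L$ as a decreasing intersection of open sets $O_n\supseteq L$, and carry out the $n$-th move over $O_n$. A point $s\in S\setminus L$ lies outside $O_n$ for all large $n$, and then the $n$-th move cannot straddle it. For this, $L$ must be fixed before the $O_n$ and the construction must never leave it. So our moves have to preserve $p^{-1}(L)$, and that is why they are made of translations by $H$.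

## 6. Moving one point to another by $H$-translations

Lemma 5 provides the single moves. They must be supported in a given clopen set, they must take any point to any other, and away from two points they must change $p$-values only by elements of $H$.

**Lemma 5.** Let $P\subseteq X$ be clopen and $x,x'\in P$. There is a homeomorphism $a\colon X\to X$ with $a=a^{-1}$, $a(P)=P$, $a=\mathrm{id}$ off $P$, $a(x)=x'$, and $p(a(z))-p(z)\in H$ for all $z\notin\{x,x'\}$.

*Proof.* If $x=x'$ let $a=\mathrm{id}$. Otherwise choose $N$ such that $O_N(x)$ and $O_N(x')$ are disjoint subsets of $P$. For $m\ge N+1$ the balls $B_m(x)$ and $B_m(x')$ have the same level, so there is $c_m\in H$ with $B_m(x)+c_m=B_m(x')$. By (2) we can define a bijection $b\colon O_N(x)\to O_N(x')$ by $b(x)=x'$ and $b=\tau_{c_m}$ on $p^{-1}(B_m(x))$. It maps each open piece $p^{-1}(B_m(x))$ homeomorphically onto the open piece $p^{-1}(B_m(x'))$. By (2) again, $b(O_M(x))=O_M(x')$ for all $M\ge N$, so $b$ is continuous at $x$ and $b^{-1}$ is continuous at $x'$. Thus $b$ is a homeomorphism. Let $a=b$ on $O_N(x)$, $a=b^{-1}$ on $O_N(x')$, and $a=\mathrm{id}$ elsewhere. These three sets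 are clopen, so $a$ is a homeomorphism. The other properties are immediate. $\square$

Note that $x$ may be split and $x'$ unsplit, for instance $x=(s,i)$ and $x'=y\notin S$.

## 7. Limits of homeomorphisms read off from clopen sets

Fix $1\le\kappa\le\omega$. Put $Z=X^\kappa$ with projections $\pi_i$, and let
$$\mathcal S_\kappa=\{\pi_i^{-1}(W):i<\kappa,\ W\in\mathcal S\}.$$
This is a subbase of clopen sets. A clopen set is compact, so it is a finite union of finite intersections of members of $\mathcal S_\kappa$. Thus $\mathcal S_\kappa$ generates the Boolean algebra $\mathrm{Clop}(Z)$.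

**Lemma 6.** Let $h_n$ be homeomorphisms of $Z$ such that for each $W\in\mathcal S_\kappa$ the sequences $(h_n(W))_n$ and $(h_n^{-1}(W))_n$ are eventually constant. Then there is a homeomorphism $h$ of $Z$ such that for each clopen $W$ we have $h^{-1}(W)=h_n^{-1}(W)$ for all large $n$. If $h_n(e)=d$ for all large $n$, then $h(e)=d$.

*Proof.* The clopen $W$ for which both sequences are eventually constant are closed under complements and finite unions. They include $\mathcal S_\kappa$, so they are all of $\mathrm{Clop}(Z)$. Let $\varphi(W)$ and $\psi(W)$ be the eventual values of $h_n^{-1}(W)$ and $h_n(W)$. Both are Boolean homomorphisms, since each $h_n^{\pm1}$ induces one. Given $W$, for all large $n$ we have $\varphi(W)=h_n^{-1}(W)$ and $\psi(\varphi(W))=h_n(\varphi(W))$, so $\psi(\varphi(W))=W$. Likewise $\varphi(\psi(W))=W$.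

This is Stone duality, spelled out. For $e\in Z$ the family $\{W:e\in\varphi(W)\}$ is an ultrafilter in $\mathrm{Clop}(Z)$. As $Z$ is compact and zero-dimensional, exactly one point lies in all its members. Call it $h(e)$. Then $h(e)\in W$ if and only if $e\in\varphi(W)$. So $h^{-1}(W)=\varphi(W)$ is clopen and $h$ is continuous. Define $h'$ from $\psi$ in the same way. Then $h'(h(e))\in W$ iff $h(e)\in\psi(W)$ iff $e\in\varphi(\psi(W))=W$, so $h'h=\mathrm{id}$. Similarly $hh'=\mathrm{id}$. So $h$ is a homeomorphism.

If $h_n(e)=d$ for large $n$, then for every clopen $W$: $h(e)\in W$ iff $e\in h_n^{-1}(W)$ for large $n$ iff $d\in W$. Hence $h(e)=d$. $\square$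

## 8. Back-and-forth over shrinking neighborhoods of $L$: proof of Theorem A

Compactness and weight are Lemmas 2 and 4, and separability of $Z=X^\kappa$ was noted after Lemma 3. Let $S$ be an $H$-invariant $\lambda'$-set, and let $E,D\subseteq Z$ be countable dense sets. They are infinite, since $Z$ has no isolated points. We need a homeomorphism $h$ with $h(E)=D$.

**Step 1: fix the countable set $L$ and the open sets $O_n$.** This step decides in advance where the moves will take place. Let
$$L=\{p(z_i)+c:z\in E\cup D,\ i<\kappa,\ c\in H\},\qquad L^*=\{z\in Z:p(z_i)\in L\text{ for all }i<\kappa\}.$$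
Then $L$ is countable and $H$-invariant, and $E\cup D\subseteq L^*$. By the $\lambda'$-property choose open sets $O_0\supseteq O_1\supseteq\cdots\supseteq L$ in $Y$ with $S\cap\bigcap_nO_n\subseteq L$. Let $(W_j)_{j\in\omega}$ enumerate the countable family of all $\pi_i^{-1}(W)$, where $i<\kappa$ and $W$ is of the form $p^{-1}(\text{ball})$ or $X^k_s$ with $s\in S\cap L$. These are the clopen sets we protect by bookkeeping.

**Step 2: what the construction must satisfy.** We construct homeomorphisms $h_n$ of $Z$ and increasing finite sets $E_n\subseteq E$, $D_n\subseteq D$, with $h_0=\mathrm{id}$ and $E_0=D_0=\emptyset$, such that: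

1. $h_n(L^*)=L^*$, $h_n(E_n)=D_n$ and $h_{n+1}|E_n=h_n|E_n$;
2. $h_{n+1}=g_n\circ h_n$, where $g_n$ is a homeomorphism, $g_n=\mathrm{id}$ off a clopen set $R_n$, and $g_n(R_n)=R_n$;
3. for $j\le n$, each of $W_j$ and $h_n(W_j)$ either contains $R_n$ or is disjoint from $R_n$;
4. for every $i\le n$ with $i<\kappa$ there are $y,v\in L$ and $m\ge1$ with $C_{m-1}(y)\cup C_{m-1}(v)\subseteq O_n$, $R_n\subseteq\pi_i^{-1}p^{-1}(C_m(y))$ and $h_n^{-1}(R_n)\subseteq\pi_i^{-1}p^{-1}(C_m(v))$.

Condition 4 controls the move both where it happens and where it is seen from the source side, because Lemma 6 wants both $h_n$ and $h_n^{-1}$ to stabilize. Note the two levels, $m-1$ and $m$: they are the ones in Lemma 1.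

**Step 3: choosing $R_n$.** Suppose $h_n,E_n,D_n$ are given. If $n$ is even, let $e$ be the first element of $E\setminus E_n$ in a fixed enumeration of $E$, and let $\zeta=h_n(e)$. If $n$ is odd, let $d$ be the first element of $D\setminus D_n$ in a fixed enumeration of $D$, and let $\zeta=d$. In both cases $\zeta\in L^*$ and $\zeta\notin D_n$; for even $n$ this uses $h_n(E_n)=D_n$ and injectivity. Also $h_n^{-1}(\zeta)\in L^*$, by condition 1.

We claim that every sufficiently small neighborhood of $\zeta$ satisfies 3 and 4. The sets $W_j$ and $h_n(W_j)$ with $j\le n$ are finitely many clopen sets, so a small neighborhood of $\zeta$ lies inside or outside each of them. For $i\le n$, $i<\kappa$, put $y=p(\zeta_i)\in L$ and $v=p(h_n^{-1}(\zeta)_i)\in L$. Since $L\subseteq O_n$ and $O_n$ is open, there is $m$ with $C_{m-1}(y)\cup C_{m-1}(v)\subseteq O_n$. By continuity of $p$, $\pi_i$ and $h_n^{-1}$, a small neighborhood of $\zeta$ lies in $\pi_i^{-1}p^{-1}(C_m(y))$ and is mapped by $h_n^{-1}$ into $\pi_i^{-1}p^{-1}(C_m(v))$. So we can take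
$$R_n=\prod_{i<\kappa}P_i\ni\zeta,\qquad P_i\text{ clopen},\ P_i=X\text{ for all but finitely many }i,$$
satisfying 3 and 4, and with $R_n\cap D_n=\emptyset$, since $D_n$ is finite and $\zeta\notin D_n$.

**Step 4: making the move.** We now add one pair to the finite bijection. If $n$ is even, choose $d\in D\cap R_n$; then $d\notin D_n$. If $n$ is odd, choose $e\in E\cap h_n^{-1}(R_n)$; then $e\notin E_n$, because $h_n(E_n)=D_n$ misses $R_n$. In both cases $x:=h_n(e)$ and $d$ lie in $R_n\cap L^*$. Let $a_i$ be given by Lemma 5 for $P_i,x_i,d_i$, and put
$$g_n(z)=(a_i(z_i))_{i<\kappa}\ \text{ for }z\in R_n,\qquad g_n(z)=z\ \text{ otherwise.}$$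
A product of homeomorphisms is a homeomorphism, and $R_n$ is clopen and mapped onto itself. So $g_n$ is a homeomorphism, it is an involution, and $g_n(x)=d$. Put $h_{n+1}=g_nh_n$, $E_{n+1}=E_n\cup\{e\}$ and $D_{n+1}=D_n\cup\{d\}$.

Condition 1 for $n+1$ holds. First, $a_i$ maps $p^{-1}(L)$ into itself: it interchanges $x_i$ and $d_i$, which both lie over $L$, and it changes the $p$-value of any other point by an element of $H$, while $L+H=L$. As $g_n$ is an involution, $g_n(L^*)=L^*$, so $h_{n+1}(L^*)=L^*$. Since $g_n$ is the identity off $R_n$ and $R_n$ misses $D_n=h_n(E_n)$, we get $h_{n+1}|E_n=h_n|E_n$. Finally $h_{n+1}(e)=g_n(x)=d$.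

**Step 5: convergence.** This is the step where the $\lambda'$-property is used. Let $W\in\mathcal S_\kappa$. We claim that for all large $n$ each of $W$ and $h_n(W)$ contains $R_n$ or misses it.

If $W=W_j$ for some $j$, this is condition 3 for $n\ge j$. Otherwise $W=\pi_i^{-1}(X^k_s)$ with $s\in S\setminus L$. Then $s\notin\bigcap_nO_n$, and the $O_n$ decrease, so there is $n_0\ge i$ with $s\notin O_n$ for all $n\ge n_0$. For such $n$ take $y,v,m$ as in condition 4. Since $C_{m-1}(y)\cup C_{m-1}(v)\subseteq O_n$, the point $s$ is in neither of these balls. By Lemma 1, each of $C_m(y)$ and $C_m(v)$ is contained in $A^0_s$ or in $A^1_s$. Hence $R_n\subseteq\pi_i^{-1}p^{-1}(C_m(y))$ is contained in $W$ or disjoint from $W$. In the same way $h_n^{-1}(R_n)$ is contained in $W$ or disjoint from it, which says that $R_n$ is contained in $h_n(W)$ or disjoint from it. The claim is proved.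

Since $g_n(R_n)=R_n$ and $g_n$ is the identity off $R_n$, the claim gives $g_n(W)=W$ and $g_n(h_n(W))=h_n(W)$ for all large $n$. That is, $h_{n+1}^{-1}(W)=h_n^{-1}(W)$ and $h_{n+1}(W)=h_n(W)$.

**Step 6: the limit maps $E$ onto $D$.** Lemma 6 yields a homeomorphism $h$. Because of the even steps every $e\in E$ lies in some $E_n$. Then $h_m(e)=h_n(e)\in D_n$ for all $m\ge n$, so $h(e)=h_n(e)\in D$. Because of the odd steps every $d\in D$ lies in some $D_n=h_n(E_n)$, so $d=h_n(e)=h(e)$ for some $e\in E_n$. Hence $h(E)=D$, and Theorem A is proved. $\square$

## 9. Uncountable $H$-invariant $\lambda'$-sets: proof of Corollary C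

By Theorem A it remains to produce $H$-invariant $\lambda'$-sets of the required sizes. The space $X_S$ is zero-dimensional and first countable by Lemmas 2 and 3.

**Part (a): CH.** Each countable set will get a null $G_\delta$ cover, and almost all of $S$ will avoid it. Under CH there are $\omega_1$ countable subsets of $Y$. Enumerate them as $\{L_\alpha:\alpha<\omega_1\}$. A countable set is null for the product measure, so by outer regularity there is a null $G_\delta$ set $G_\alpha\supseteq L_\alpha$. Recursively choose
$$t_\alpha\notin\bigcup_{\beta\le\alpha}(G_\beta+H)\ \cup\ \bigcup_{\beta<\alpha}(t_\beta+H).$$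
This is possible because the right side is a countable union of null sets. Let $S=\bigcup_\alpha(t_\alpha+H)$. Then $S$ is $H$-invariant, and $|S|=\omega_1$ because the cosets are distinct. For $\alpha\ge\beta$ we have $t_\alpha\notin G_\beta+H$, so $(t_\alpha+H)\cap G_\beta=\emptyset$. Hence $G_\beta\cap S\subseteq\bigcup_{\alpha<\beta}(t_\alpha+H)$ is countable. As every countable set is some $L_\beta$, the set $S$ is a $\lambda'$-set. By Theorem A, $X_S$ is compact, $w(X_S)=\omega_1$, and $X_S\times X_S$ is CDH. This answers the question of Section 1 in the negative.

Under CH, $\omega_1=\mathfrak c$ is the only possible uncountable weight here, since a separable compact space has weight at most $\mathfrak c$. Indeed, the regular open sets form a base, and a regular open $U=\mathrm{int}\,\overline U$ is determined by its trace on a countable dense set $Q$, because $\overline U=\overline{U\cap Q}$.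

**Part (b): ZFC.** We read a $\lambda'$-set off a Hausdorff gap. Write $a\subseteq^*b$ if $a\setminus b$ is finite. By Hausdorff's theorem (*Summen von $\aleph_1$ Mengen*, Fund. Math. 26 (1936)) there are $a_\alpha,b_\alpha\subseteq\omega$, $\alpha<\omega_1$, with
$$a_\alpha\subseteq^*a_\beta\subseteq^*b_\beta\subseteq^*b_\alpha\quad(\alpha<\beta),$$
and no $c\subseteq\omega$ with $a_\alpha\subseteq^*c\subseteq^*b_\alpha$ for all $\alpha$.

First we make the $a_\alpha$ pairwise distinct mod finite. The sequence $(a_\alpha)$ is not eventually constant mod finite: an eventual value $a$ would satisfy $a_\alpha\subseteq^*a\subseteq^*b_\alpha$ for all $\alpha$. So for each $\alpha$ there is $\beta>\alpha$ with $a_\beta\ne a_\alpha$ mod finite, and then $a_\gamma\neq a_\alpha$ mod finite for all $\gamma\ge\beta$, since $(a_\gamma)$ is $\subseteq^*$-increasing. We can therefore choose recursively a cofinal subsequence of indices along which each new $a$ differs mod finite from all earlier ones: there are only countably many earlier ones, and beyond a countable bound all indices will do. Passing to a cofinal subsequence preserves all the properties above,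 so we may assume that the $a_\alpha$ are pairwise distinct mod finite.

Identify $\mathcal P(\omega)$ with $Y$, so that adding an element of $H$ changes a set finitely. Put $S=\bigcup_\alpha(a_\alpha+H)$. It is $H$-invariant and $|S|=\omega_1$. Let
$$F_\alpha=\{c:a_\alpha\subseteq^*c\subseteq^*b_\alpha\}=\bigcup_{n}\{c:a_\alpha\setminus n\subseteq c,\ c\setminus n\subseteq b_\alpha\}.$$
The sets in the union are closed, so $F_\alpha$ is $F_\sigma$. The $F_\alpha$ are $H$-invariant and decreasing with $\bigcap_\alpha F_\alpha=\emptyset$, and $a_\beta+H\subseteq F_\alpha$ for $\beta\ge\alpha$. If $L$ is countable, each $l\in L$ lies outside some $F_\alpha$, hence outside all later ones. Taking a countable supremum, we get $\alpha$ with $L\cap F_\alpha=\emptyset$. Then $G=Y\setminus F_\alpha$ is a $G_\delta$ set containing $L$, and $G\cap S\subseteq\bigcup_{\beta<\alpha}(a_\beta+H)$ is countable. So $S$ is a $\lambda'$-set.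

**Part (c): other weights.** First we show that $S\subseteq Y$ is a $\lambda'$-set whenever $|S|<\mathfrak b$. Let $L=\{l_k:k\in\omega\}$, with repetitions allowed; for $L=\emptyset$ take $G=\emptyset$. For $t\in S\setminus L$ let $f_t(k)=\Delta(t,l_k)+1$. As $|S|<\mathfrak b$, some $g\in\omega^\omega$ eventually dominates all $f_t$, $t\in S\setminus L$. Put
$$O_n=\bigcup_kC_{\max(g(k),n)}(l_k)\supseteq L.$$
Let $t\in S\setminus L$, and let $k_0$ be such that $f_t(k)\le g(k)$ for $k\ge k_0$. For $k\ge k_0$ we have $\Delta(t,l_k)<g(k)$, so $t\notin C_{g(k)}(l_k)$. For $k<k_0$ we have $t\notin C_n(l_k)$ as soon as $n>\Delta(t,l_k)$. So $t\notin O_n$ for all large $n$, and $G=\bigcap_nO_n$ satisfies $L\subseteq G$ and $G\cap S\subseteq L$.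

Next, if $S$ is a $\lambda'$-set, so is $S+H$. Each $S+c$ is a $\lambda'$-set, as translation by $c$ is a homeomorphism of $Y$. A countable union of $\lambda'$-sets $S_n$ is a $\lambda'$-set: given $L$ with corresponding $G_n$, the set $\bigcap_nG_n$ is a $G_\delta$ containing $L$ and meeting $\bigcup_nS_n$ only inside $L$. If $S$ is uncountable then $|S+H|=|S|$.

Given an uncountable $\mu<\mathfrak b\le\mathfrak c$, choose $S\subseteq Y$ with $|S|=\mu$; it is a $\lambda'$-set. Given a $\lambda'$-set of uncountable cardinality $\mu$, use that one. In either case apply Theorem A to $S+H$. $\square$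

## 10. Theorem B: a homeomorphism respects all but countably many cuts

The "if" part of Theorem B is Theorem A. For "only if", assume that $Z=X_S^\kappa$ is CDH. If $S$ is countable, it is a $\lambda'$-set by Section 2. So let $S$ be uncountable. It is dense in $Y$, being $H$-invariant and nonempty.

The first tool says that a homeomorphism $h$ of $Z$ can be understood, up to a countable set $S_0$ of cuts, on a countable algebra of clopen sets.

For countable $S_0\subseteq S$ let $\mathcal A(S_0)\subseteq\mathrm{Clop}(Z)$ be the countable subalgebra generated by the sets $\pi_i^{-1}(W)$, where $i<\kappa$ and $W=p^{-1}(\text{ball})$ or $W=X^k_s$ with $s\in S_0$. For $z,z'\in Z$ write $z\sim z'$ if $z$ and $z'$ lie in the same members of $\mathcal A(S_0)$.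

**Lemma 7.** Let $h$ be a homeomorphism of $Z$ and $T\subseteq S$ countable. There is a countable $S_0$ with $T\subseteq S_0\subseteq S$ and $h(\mathcal A(S_0))=\mathcal A(S_0)$. For any such $S_0$:

- (i) $z\sim z'$ if and only if for all $i<\kappa$: $z_i=z'_i$ or $p(z_i)=p(z'_i)\in S\setminus S_0$;
- (ii) $z\sim z'$ if and only if $h(z)\sim h(z')$;
- (iii) $z$ has a coordinate over $S\setminus S_0$ if and only if $h(z)$ does.

*Proof.* Every clopen set lies in $\mathcal A(F)$ for some finite $F\subseteq S$. Put $T_0=T$. Given a countable $T_n$, the algebra $\mathcal A(T_n)$ is countable, so there is a countable $T_{n+1}$ with $T_n\subseteq T_{n+1}\subseteq S$ and with both $h(W)$ and $h^{-1}(W)$ in $\mathcal A(T_{n+1})$ for all $W\in\mathcal A(T_n)$. Let $S_0=\bigcup_nT_n$. Then $\mathcal A(S_0)=\bigcup_n\mathcal A(T_n)$ is mapped into itself by $h$ and by $h^{-1}$.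

(i) It suffices to look at the generators of $\mathcal A(S_0)$. The balls show that $z\sim z'$ implies $p(z_i)=p(z_i')$ for all $i$. If this value is outside $S$, then $z_i=z'_i$. If it is some $s\in S_0$, then $X^0_s$ forces $z_i=z_i'$. Conversely, the two points over some $u\in S\setminus S_0$ lie in the same sets $p^{-1}(\text{ball})$ and in the same sets $X^k_s$, $s\in S_0$, because $s\ne u$.

(ii) For $W\in\mathcal A(S_0)$ we have $h(z)\in W$ iff $z\in h^{-1}(W)$, and $h^{-1}$ permutes $\mathcal A(S_0)$.

(iii) By (i), the points with a coordinate over $S\setminus S_0$ are exactly those whose $\sim$-class has more than one element. By (ii), $h$ preserves this property in both directions. $\square$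

## 11. Meager $S$: CDH forces the $\lambda'$-property

Assume that $S$ is meager. The plan is to find one countable dense set that a $G_\delta$ separates from almost all cuts. CDH transports this to every countable dense set, and then we pick one that encodes a given $L$.

**Step 1: a property invariant under homeomorphisms.** Say that a countable dense $D\subseteq Z$ satisfies $(\star)$ if there are a countable $T\subseteq S$ and a $G_\delta$ set $G\subseteq Z$ with $D\subseteq G$ such that no point of $G$ has a coordinate over $S\setminus T$. If $D$ satisfies $(\star)$ via $T,G$ and $h$ is a homeomorphism of $Z$, take $S_0\supseteq T$ from Lemma 7. No point of $G$ has a coordinate over $S\setminus S_0$, so by (iii) no point of $h(G)$ does. Thus $S_0$ and $h(G)$ witness $(\star)$ for $h(D)$.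

**Step 2: some $D$ satisfies $(\star)$.** Let $S\subseteq\bigcup_nM_n$ with $M_n$ closed nowhere dense in $Y$. Put $G=\bigcap_{i,n}\pi_i^{-1}p^{-1}(Y\setminus M_n)$ and $T=\emptyset$. The open set $p^{-1}(Y\setminus M_n)$ is dense in $X$, because every nonempty open set contains some $p^{-1}(\text{ball})$ and every ball meets $Y\setminus M_n$. Its preimage under the open map $\pi_i$ is dense and open in $Z$. By the Baire category theorem $G$ is a dense $G_\delta$. Choosing a point of $G$ in each member of a countable $\pi$-base gives a countable dense $D\subseteq G$, and no point of $G$ has a coordinate over $S$. By CDH and Step 1, every countable dense subset of $Z$ satisfies $(\star)$.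

**Step 3: from $(\star)$ to the $\lambda'$-property.** Let $L\subseteq Y$ be countable. Fix $e\in X$ and write $\hat x=(x,e,e,\dots)\in Z$ for $x\in X$. Let $E$ be a countable dense set containing all $\hat x$ with $x\in p^{-1}(L)$; note that $p^{-1}(L)$ is countable. Let $T,G$ witness $(\star)$ for $E$. The map $x\mapsto\hat x$ is continuous, so
$$G_1=\{x:\hat x\in G\}=\bigcap_kV_k\quad\text{with }V_k\text{ open in }X.$$
We have $p^{-1}(L)\subseteq G_1$, and $G_1$ has no point over $S\setminus T$. Now push down to $Y$. As $X$ is compact, $p$ is a closed map, so $U_k=Y\setminus p(X\setminus V_k)$ is open. By definition $p^{-1}(U_k)\subseteq V_k$, and $L\subseteq U_k$ because $p^{-1}(L)\subseteq V_k$. Hence $\bigcap_kU_k$ is a $G_\delta$ set containing $L$, and $p^{-1}(\bigcap_kU_k)\subseteq G_1$. So $S\cap\bigcap_kU_k\subseteq T$ is countable. By the first remark on $\lambda'$-sets in Section 2, $S$ is a $\lambda'$-set.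

## 12. Nonmeager $S$: the colors near a cut cannot be transported

Assume that $S$ is nonmeager. A nonmeager set is not a $\lambda'$-set, so we must derive a contradiction from CDH. We compare a dense set containing both halves of many points with a dense set in which no two points share a $p$-value in any coordinate. A homeomorphism between them would have to tear the halves of some $s$ apart while keeping together the halves of most $t$ near $s$. On those $t$ it respects $\chi$ up to a constant. Between the two sides of the cut at $s$, however, $\chi$ takes both values arbitrarily close to $s$, and between neighborhoods of two different points of $Y$ it is constant.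

**Step 1: the two dense sets.** Fix $e\in X$ and write $\hat x=(x,e,e,\dots)$. Let $S_1\subseteq S$ be countable and dense in $Y$. Let $D$ be a countable dense subset of $Z$ containing $\widehat{(s,0)}$ and $\widehat{(s,1)}$ for all $s\in S_1$. Let $E$ be a countable dense subset of $Z$ such that any two distinct points of $E$ have distinct $p$-values in every coordinate. To get $E$, choose points recursively in the members of the countable $\pi$-base. In each coordinate only finitely many $p$-values must be avoided, and balls are infinite. By CDH there is a homeomorphism $h$ with $h(D)=E$. Take $S_0$ from Lemma 7 with $T=\emptyset$, and let $\varphi_k(x)=\pi_kh(\hat x)$, a continuous map $X\to X$ for each $k<\kappa$.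

**Step 2: $h$ keeps the halves of $t\in S\setminus S_0$ together in some coordinate.** Let $t\in S\setminus S_0$. The points $\widehat{(t,0)}$ and $\widehat{(t,1)}$ are distinct, and $\widehat{(t,0)}\sim\widehat{(t,1)}$ by Lemma 7(i). So their $h$-images are distinct and $\sim$-equivalent. By Lemma 7(i), in any coordinate where they differ they are the two points over some $u\in S\setminus S_0$. So there are $k<\kappa$, $r\in\{0,1\}$ and $u\in S\setminus S_0$ with $\varphi_k((t,j))=(u,r+j)$ for $j=0,1$, addition mod 2. By continuity and Lemma 3 there is $N$ with
$$\varphi_k\bigl(p^{-1}(C_N(t))\cap X^j_t\bigr)\subseteq X^{r+j}_u\qquad(j=0,1). \tag{3}$$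

**Step 3: uniformize on a dense set.** Choose such data for each $t\in S\setminus S_0$. There are only countably many triples $(k,r,N)$, and $S\setminus S_0$ is nonmeager, since $S_0$ is countable. So for some triple $(k,r,N)$ the set $T$ of all $t\in S\setminus S_0$ with this triple is nonmeager. In particular $T$ is not nowhere dense, so it is dense in some ball $C$. Shrinking $C$, we may assume that its level is at least $N$, so that $C\subseteq C_N(t)$ for all $t\in C$. Fix these $k,r,N,T,C$, and write $u(t)$ for the $u$ belonging to $t\in T$.

**Step 4: $u$ respects $\chi$ up to the constant $r$.** We claim that for distinct $t,t'\in T\cap C$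
$$u(t)\ne u(t')\quad\text{and}\quad\chi(u(t),u(t'))=\chi(t,t')+r. \tag{4}$$
Let $j=\chi(t,t')$. Then $t'\in C_N(t)\cap A^j_t$, so both points $(t',0),(t',1)$ lie in $p^{-1}(C_N(t))\cap X^j_t$. By (3) for $t$, both their $\varphi_k$-images lie in $X^{r+j}_{u(t)}$. These images are the two points over $u(t')$. The set $X^{r+j}_{u(t)}$ contains only one of the two points over $u(t)$, so $u(t')\ne u(t)$. Hence $u(t')\in A^{r+j}_{u(t)}$, which is (4).

**Step 5: near a torn point the image colors are constant.** Pick $s\in S_1\cap C$. The points $h(\widehat{(s,0)})$ and $h(\widehat{(s,1)})$ are distinct points of $E$, so by the choice of $E$ the points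
$$v=p\varphi_k((s,0)),\qquad w=p\varphi_k((s,1))$$
of $Y$ differ. Choose $n>\Delta(v,w)+1$. Then $\chi(v',w')=\chi(v,w)$ for all $v'\in C_n(v)$, $w'\in C_n(w)$. By continuity there is $M$ with $C_M(s)\subseteq C$ and
$$\varphi_k\bigl(p^{-1}(C_M(s))\cap X^0_s\bigr)\subseteq p^{-1}(C_n(v)),\qquad\varphi_k\bigl(p^{-1}(C_M(s))\cap X^1_s\bigr)\subseteq p^{-1}(C_n(w)).$$
If $t\in T\cap C_M(s)\cap A^0_s$, then both points over $t$ lie in $p^{-1}(C_M(s))\cap X^0_s$, and their $\varphi_k$-images lie over $u(t)$, so $u(t)\in C_n(v)$. In the same way $u(t)\in C_n(w)$ for $t\in T\cap C_M(s)\cap A^1_s$. So by (4), for all $t_0\in T\cap C_M(s)\cap A^0_s$ and $t_1\in T\cap C_M(s)\cap A^1_s$,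
$$\chi(t_0,t_1)=\chi(u(t_0),u(t_1))+r=\chi(v,w)+r. \tag{5}$$
The right side does not depend on $t_0,t_1$.

**Step 6: near $s$ the source colors are not constant.** For $i\in\{0,1\}$ and $m\ge M$ the set $\{y\in A^i_s:\Delta(s,y)=m\}$ is a ball contained in $C_M(s)\subseteq C$, so it meets $T$. Choose $t_1\in T\cap A^1_s$ with $\Delta(s,t_1)=M$ and $t_0\in T\cap A^0_s$ with $\Delta(s,t_0)=M+2$. Then $t_0$ agrees with $s$ on all coordinates $\le M+1=\Delta(s,t_1)+1$, so
$$\chi(t_0,t_1)=\chi(s,t_1)=1.$$
Now exchange the roles: choose $t'_0\in T\cap A^0_s$ with $\Delta(s,t'_0)=M$ and $t'_1\in T\cap A^1_s$ with $\Delta(s,t'_1)=M+2$. Then $t_1'$ agrees with $s$ on all coordinates $\le\Delta(s,t_0')+1$, so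
$$\chi(t'_0,t'_1)=\chi(t'_0,s)=0.$$
Both pairs fall under (5), so $1=\chi(v,w)+r=0$, a contradiction.

Hence $Z$ is not CDH when $S$ is nonmeager. Together with Section 11 and Theorem A this proves Theorem B. $\square$

In particular, for $S=Y$, where every point of the Cantor group is split, no power $X_Y^\kappa$ with $1\le\kappa\le\omega$ is CDH.
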